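# Highest weights in the exterior algebra of the little adjoint representation of $\mathfrak{sp}_{2n}$

## 1. Theorems A and B, and the tensor square of $V_\rho$

Let $\mathfrak g=\mathfrak{sp}_{2n}(\mathbb C)$ with simple roots $\alpha_i=\epsilon_i-\epsilon_{i+1}$ $(i<n)$ and $\alpha_n=2\epsilon_n$. Dominant integral weights are partitions $\lambda=(\lambda_1\ge\dots\ge\lambda_n\ge0)$, and $V_\lambda$ is the irreducible module of highest weight $\lambda$. We write $\mu\le\lambda$ when $\lambda-\mu$ is a combination of simple roots with nonnegative integer coefficients. Let $\theta_s$ be the highest short root and $\rho_s$ half the sum of the positive short roots. The module $V_{\theta_s}$ is the *little adjoint representation*, and $\Lambda V_{\theta_s}=\bigoplus_i\Lambda^iV_{\theta_s}$ is its exterior algebra.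

**Theorem A.** Let $n\ge2$ and let $\lambda$ be a dominant integral weight of $\mathfrak{sp}_{2n}$. Then $V_\lambda$ occurs in $\Lambda V_{\theta_s}$ if and only if $\lambda\le2\rho_s$.

**Theorem B.** Let $n\ge1$, let $c\ge0$ be an integer, and let $\mu=(n-1+c,\dots,1+c,c)$. Then $V_\lambda$ occurs in $V_\mu\otimes V_\mu$ if and only if $\lambda\le2\mu$.

**Corollary C.** $V_\lambda$ occurs in $V_\rho\otimes V_\rho$, equivalently in $\Lambda\,\mathfrak{sp}_{2n}$, if and only if $\lambda\le2\rho$, where $\rho$ is half the sum of the positive roots.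

Theorem A is an instance of a conjecture. Let $\mathfrak g$ be a simple Lie algebra with two root lengths (type $B_n$, $C_n$, $F_4$ or $G_2$). The conjecture says that the irreducible weights appearing in $\Lambda V_{\theta_s}$ are exactly the dominant weights $\le2\rho_s$. The question is taken from the thesis "Reeder's Conjecture for Lie Algebras of type C"; types $B_n$, $F_4$, $G_2$ are known and are not treated here. Together with Theorem A they give the conjecture for all types with two root lengths.

One half of Theorem B is immediate: every weight of $V_\mu\otimes V_\mu$ is $\le2\mu$, so a highest weight that occurs is $\le 2\mu$. The work is to show that *every* dominant weight below $2\mu$ really occurs.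

## 2. The dominance order by partial sums, and the ranks $n=1,2$

**The order.** Put $S_k(\lambda)=\lambda_1+\dots+\lambda_k$ and $|\lambda|=S_n(\lambda)$. For $i<n$ we have $S_k(\alpha_i)=1$ if $k=i$ and $0$ otherwise; and $S_k(\alpha_n)=0$ for $k<n$, $S_n(\alpha_n)=2$. So if $\kappa-\lambda=\sum c_i\alpha_i$, then $S_k(\kappa)-S_k(\lambda)$ equals $c_k$ for $k<n$ and $2c_n$ for $k=n$. Hence
$$\lambda\le\kappa\iff S_k(\lambda)\le S_k(\kappa)\ (1\le k\le n)\ \text{ and }\ |\kappa|-|\lambda|\text{ is even}.\tag{1}$$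

**The little adjoint module.** The short roots are $\pm\epsilon_i\pm\epsilon_j$ with $i<j$. The positive ones are $\epsilon_i\pm\epsilon_j$, and $(\epsilon_i+\epsilon_j)+(\epsilon_i-\epsilon_j)=2\epsilon_i$, so $2\rho_s=\sum_i2(n-i)\epsilon_i$ and
$$\rho_s=(n-1,n-2,\dots,1,0).$$
The highest short root is $\epsilon_1+\epsilon_2$, and $V_{\theta_s}=\Lambda^2\mathbb C^{2n}/\mathbb C$. Its weights are the short roots, each with multiplicity $1$, and $0$ with multiplicity $n-1$. The $\mu$ of Theorem B is $\rho_s+c\,\omega_n$ with $\omega_n=(1,\dots,1)$. For $c=0$ it is $\rho_s$, and for $c=1$ it is $(n,\dots,2,1)=\rho$.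

**Rank 1.** For $n=1$ Theorem B says that $V_c\otimes V_c$ contains exactly the $V_t$ with $t$ even and $0\le t\le2c$. This is the Clebsch–Gordan rule.

**Rank 2.** For $n=2$ we have $2\rho_s=(2,0)$, and by (1) the dominant weights below it are $(2,0),(1,1),(0,0)$. The module $V_{\theta_s}$ has dimension $5$, and $\Lambda^i V_{\theta_s}$ has dimensions $1,5,10,10,5,1$. The degrees $0$ and $1$ are $V_{(0,0)}$ and $V_{(1,1)}$. The module $\Lambda^2V_{\theta_s}$ has highest weight $(\epsilon_1+\epsilon_2)+(\epsilon_1-\epsilon_2)=(2,0)$ and dimension $10=\dim\mathfrak{sp}_4$, so it is the adjoint module $V_{(2,0)}$. The degrees $3,4,5$ repeat these by duality. So exactly the three predicted modules occur, each twice. Note also that $\mathbb C^4\otimes\mathbb C^4=V_{(2,0)}\oplus V_{(1,1)}\oplus V_{(0,0)}$ with $\mathbb C^4=V_{\rho_s}$. So $\Lambda V_{\theta_s}$ is two copies of $V_{\rho_s}\otimes V_{\rho_s}$, and the next section shows that this is no accident.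

## 3. $\Lambda V_{\theta_s}$ is $2^{n-1}$ copies of $V_{\rho_s}\otimes V_{\rho_s}$

This section reduces Theorem A to Theorem B with $c=0$, and Corollary C to Theorem B with $c=1$.

**Step 1: Weyl's formula in symmetric variables.** We rewrite characters so that products over short roots become visible. Let $x_i=e^{\epsilon_i}$ and $y_i=x_i+x_i^{-1}$. Let $U_k$ be the polynomial with
$$U_k(x+x^{-1})=\frac{x^{k+1}-x^{-k-1}}{x-x^{-1}}.$$
Then $U_0=1$, $U_1=y$ and $U_{k+1}=yU_k-U_{k-1}$, so $U_k$ is monic of degree $k$ and has the parity of $k$. Weyl's character formula says that $\mathrm{ch}\,V_\lambda$ is $\det\big(x_j^{l_i}-x_j^{-l_i}\big)$ with $l_i=\lambda_i+n-i+1$, divided by the same determinant for $\lambda=0$. Dividing column $j$ of both determinants by $x_j-x_j^{-1}$ gives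
$$\mathrm{ch}\,V_\lambda=\frac{\det\big(U_{\lambda_i+n-i}(y_j)\big)}{\Delta(y)},\qquad\Delta(y)=\prod_{i<j}(y_i-y_j)=\det\big(U_{n-i}(y_j)\big).\tag{2}$$
The last equality holds because the $U_k$ are monic: row operations turn the determinant into Vandermonde's.

**Step 2: the character of $V_{\rho_s}$.** For $\lambda=\rho_s$ the numerator is $\det(U_{2(n-i)}(y_j))$. Since $U_{2d}$ is a monic polynomial of degree $d$ in $y^2$, this is Vandermonde's determinant in the $y_j^2$, namely $\prod_{i<j}(y_i^2-y_j^2)$. So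
$$\mathrm{ch}\,V_{\rho_s}=\prod_{i<j}(y_i+y_j).$$

**Step 3: comparison with the exterior algebra.** We have $y_i+y_j=(x_i+x_j)(1+x_i^{-1}x_j^{-1})$. Moreover $(x_i+x_j)^2=x_ix_j(2+x_ix_j^{-1}+x_i^{-1}x_j)$ and $(1+x_i^{-1}x_j^{-1})^2=x_i^{-1}x_j^{-1}(2+x_ix_j+x_i^{-1}x_j^{-1})$. Therefore
$$(y_i+y_j)^2=(2+x_ix_j^{-1}+x_i^{-1}x_j)(2+x_ix_j+x_i^{-1}x_j^{-1}).$$
On the other side, $\mathrm{ch}\,\Lambda V_{\theta_s}=\prod(1+e^\beta)$ over the weights $\beta$ of $V_{\theta_s}$ with multiplicity. The zero weight contributes $2^{n-1}$, and a pair $\pm\alpha$ of short roots contributes $(1+e^\alpha)(1+e^{-\alpha})=2+e^\alpha+e^{-\alpha}$. Hence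
$$\mathrm{ch}\,\Lambda V_{\theta_s}=2^{n-1}\prod_{i<j}(y_i+y_j)^2=2^{n-1}(\mathrm{ch}\,V_{\rho_s})^2.\tag{3}$$
Characters determine modules, so $\Lambda V_{\theta_s}\cong2^{n-1}\,V_{\rho_s}\otimes V_{\rho_s}$. Thus Theorem A is Theorem B for $c=0$, and each $V_\lambda$ that occurs in $\Lambda V_{\theta_s}$ has multiplicity a positive multiple of $2^{n-1}$.

**Step 4: the adjoint analogue.** In Weyl's formula for $V_\rho$ the numerator is the denominator evaluated at doubled exponents, so
$$\mathrm{ch}\,V_\rho=\prod_{\alpha>0}\frac{e^\alpha-e^{-\alpha}}{e^{\alpha/2}-e^{-\alpha/2}}=\prod_{\alpha>0}(e^{\alpha/2}+e^{-\alpha/2}).$$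
Its square is $\prod_{\alpha>0}(2+e^\alpha+e^{-\alpha})$. The zero weight of $\mathfrak g$ has multiplicity $n$, so $\mathrm{ch}\,\Lambda\mathfrak g=2^n(\mathrm{ch}\,V_\rho)^2$. Thus Corollary C is Theorem B for $c=1$.

From now on only the "if" part of Theorem B remains.

## 4. Three ways to produce constituents of tensor products

**Definition.** $\mathcal T_n$ is the set of triples $(\lambda;\mu,\nu)$ of partitions with at most $n$ parts such that $V_\lambda$ occurs in $V_\mu\otimes V_\nu$ for $\mathrm{Sp}_{2n}$. It is symmetric in $\mu,\nu$. We write $E_\lambda$ for the irreducible $\mathrm{GL}_R$-module of highest weight $\lambda$, where $\lambda$ is any weakly decreasing integer sequence of length $R$.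

**Lemma 1 (Clebsch–Gordan).** $(t;a,b)\in\mathcal T_1$ if and only if $|a-b|\le t\le a+b$ and $t\equiv a+b\pmod2$.

**Lemma 2 (extremal part).** If $\lambda,\mu,\nu$ are partitions with at most $R$ parts and $E_\lambda$ occurs in $E_\mu\otimes E_\nu$, then $(\lambda;\mu,\nu)\in\mathcal T_R$.

**Lemma 3 (row union).** If $(\lambda^a;\mu^a,\nu^a)\in\mathcal T_{n_a}$ for $a=1,2$, then
$$(\lambda^1\cup\lambda^2;\ \mu^1\cup\mu^2,\ \nu^1\cup\nu^2)\in\mathcal T_{n_1+n_2},$$
where $\cup$ is the sorted union of the lists of parts ($n_a$ parts each, zeros included).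

For example, $(1;1,0)$ and $(1;0,1)$ lie in $\mathcal T_1$, so row union gives $((1,1);(1,0),(1,0))\in\mathcal T_2$: the module $V_{(1,1)}$ occurs in $\mathbb C^4\otimes\mathbb C^4$, as we saw.

Lemma 1 is textbook. Lemmas 2 and 3 are proved in Sections 6 and 7; let us first see what they can do.

## 5. Pairing rows: the case $n=3$, and why row-by-row induction stops

Take $n=3$, $c=0$, $\mu=(2,1,0)$, $2\mu=(4,2,0)$. By (1) the dominant weights below $2\mu$ are the partitions with $\lambda_1\le4$, $\lambda_1+\lambda_2\le6$, and $|\lambda|\in\{0,2,4,6\}$. There are twelve. For each we try to use Lemmas 1 and 3 only: write $\lambda$ as a union of three triples of $\mathcal T_1$ that use the entries $2,1,0$ once on each side.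

| $\lambda$ | triples in $\mathcal T_1$ |
|---|---|
| $(4,2,0)$ | $(4;2,2),\ (2;1,1),\ (0;0,0)$ |
| $(4,1,1)$ | $(4;2,2),\ (1;1,0),\ (1;0,1)$ |
| $(3,3,0)$ | $(3;2,1),\ (3;1,2),\ (0;0,0)$ |
| $(3,2,1)$ | $(3;2,1),\ (2;0,2),\ (1;1,0)$ |
| $(2,2,2)$ | $(2;2,0),\ (2;1,1),\ (2;0,2)$ |
| $(4,0,0)$ | $(4;2,2),\ (0;1,1),\ (0;0,0)$ |
| $(3,1,0)$ | $(3;2,1),\ (1;1,2),\ (0;0,0)$ |
| $(2,2,0)$ | $(2;2,2),\ (2;1,1),\ (0;0,0)$ |
| $(2,1,1)$ | $(2;2,2),\ (1;1,0),\ (1;0,1)$ |
| $(2,0,0)$ | $(2;2,2),\ (0;1,1),\ (0;0,0)$ |
| $(1,1,0)$ | $(1;2,1),\ (1;1,2),\ (0;0,0)$ |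
| $(0,0,0)$ | $(0;2,2),\ (0;1,1),\ (0;0,0)$ |

Given Lemma 3, this proves Theorem B for $n=3$, $c=0$. How does one do it for all $n$?

**A first attempt.** Induct on $n$: use $(\lambda_1;\mu_1,\mu_1)$ for the first row. The remaining list $\bar\mu=(\mu_2,\dots,\mu_n)$ has the same shape with $n-1$ in place of $n$. Write
$$s_k=S_k(2\mu)-S_k(\lambda)$$
for the deficit after $k$ rows, and $\bar\lambda=(\lambda_2,\dots,\lambda_n)$. Then $S_k(2\bar\mu)-S_k(\bar\lambda)=s_{k+1}-s_1$. So the induction needs $\lambda_1$ to be even, and it needs $s_{k+1}\ge s_1$ for all $k$. Both can fail. For $\lambda=(1,1,0)$ the first row is odd. For $\lambda=(2,2,2)$ the deficits are $s_1=2,\ s_2=2,\ s_3=0$, and indeed after $(2;2,2)$ we would need $V_{(2,2)}$ inside $V_{(1,0)}\otimes V_{(1,0)}$, which is impossible since $2+2>2(1+0)$.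

The table shows the cure in these cases: pair $\lambda_1$ with two *different* entries of $\mu$. But then the two leftover lists are different, and the induction hypothesis does not apply. One cannot enlarge it to all pairs $\mu,\nu$ with the condition $\lambda\le\mu+\nu$, since that is false already for $n=1$: $0\le2+0$, but $V_0$ does not occur in $V_2\otimes V_0$.

Lemma 2 alone does not suffice either. If $E_\lambda$ occurs in $E_\mu\otimes E_\mu$, then $|\lambda|=2|\mu|$, so it says nothing about the weights with $s_n>0$.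

**Combining the two.** Spend the whole deficit on the first row, so that what remains has *no* deficit and can be treated by Lemma 2 in one stroke. Pair $\lambda_1$ with $\mu_1$ and $\mu_1-k$. The remaining entries have total $2|\mu|-2\mu_1+k$, and this equals $|\bar\lambda|=|\lambda|-\lambda_1$ exactly when
$$k=s_1-s_n.$$
For $(2,2,2)$ this gives $k=2$, the triple $(2;2,0)$, and the extremal problem $E_{(2,2)}\subset E_{(1,0)}\otimes E_{(2,1)}$.

Three things then have to be done.

1. The extremal $\mathrm{GL}_{n-1}$-problems, with a staircase $(R-1,\dots,1,0)$ on one side and a slightly modified staircase on the other, must be solved. This is Section 8, and it uses Horn's inequalities.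
2. The number $k=s_1-s_n$ can be negative. For $\lambda=(4,0,0)$, $\mu=(2,1,0)$ we have $s_1=0$, $s_3=2$, and there is no entry $\mu_1+2$. The cure is to cut the rows into blocks on which the deficit behaves well, and to apply the method in each block (Section 9).
3. The deficit of a block can be odd, and then the block cannot be served by two equal lists: $|\lambda|$ has the parity of $|\mu|+|\nu|$ for every $(\lambda;\mu,\nu)\in\mathcal T_r$. The cure is to let neighbouring blocks exchange one entry on one side (Section 10). In the table, $(3,1,0)$ shows such an exchange: $(3;2,1)$ and $(1;1,2)$.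

## 6. The top eigenspace of the Siegel grading: proof of Lemma 2

The purpose of this proof is to find $E_\mu\otimes E_\nu$ inside $V_\mu\otimes V_\nu$ at a place where $\mathfrak{gl}_R$-highest weight vectors are automatically $\mathfrak{sp}_{2R}$-highest weight vectors.

**Step 1: the top eigenspace of $V_\mu$.** Let $\mathfrak p=\mathfrak{gl}_R\oplus\mathfrak u\subset\mathfrak{sp}_{2R}$ be the Siegel parabolic: $\mathfrak{gl}_R$ has roots $\epsilon_i-\epsilon_j$, and $\mathfrak u$ has roots $\epsilon_i+\epsilon_j$ and $2\epsilon_i$. Let $\mathfrak u^-$ be the opposite of $\mathfrak u$, and let $\zeta$ be the central element of $\mathfrak{gl}_R$ with $\epsilon_i(\zeta)=1$ for all $i$. It acts on $\mathfrak u$ by $2$, on $\mathfrak u^-$ by $-2$, and on $\mathfrak{gl}_R$ by $0$. Let $v_\mu$ be a highest weight vector of $V_\mu$. By PBW, $V_\mu=U(\mathfrak u^-)\,U(\mathfrak n^-_{\mathfrak{gl}})\,v_\mu$. So the largest $\zeta$-eigenvalue on $V_\mu$ is $\mu(\zeta)=|\mu|$, and its eigenspace is $U(\mathfrak n^-_{\mathfrak{gl}})v_\mu=U(\mathfrak{gl}_R)v_\mu$.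 This is a finite-dimensional highest weight module of $\mathfrak{gl}_R$, hence isomorphic to $E_\mu$.

**Step 2: the tensor product.** The top $\zeta$-eigenspace of $V_\mu\otimes V_\nu$ is therefore $E_\mu\otimes E_\nu$. Since $\mathfrak u$ raises $\zeta$-eigenvalues, it kills this space. So a $\mathfrak{gl}_R$-highest weight vector of weight $\lambda$ in $E_\mu\otimes E_\nu$ is killed by all of $\mathfrak n^+$; it is an $\mathfrak{sp}_{2R}$-highest weight vector of weight $\lambda$. Hence $V_\lambda\subset V_\mu\otimes V_\nu$. $\square$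

## 7. $\mathrm{Sp}_{2n}\times\mathrm{Sp}_{2m}$ duality and the semigroup of branching: proof of Lemma 3

Taking unions of rows is adding columns. *Adding* highest weights is easy for branching problems, because one can multiply functions on a group. So we translate tensor products for $\mathrm{Sp}_{2n}$ into branching for another symplectic group, by a duality that transposes partitions.

**Step 1: a dual Cauchy identity.** This step provides the translation. Let $w_j=z_j+z_j^{-1}$ $(1\le j\le m)$, $N=n+m$, and $v=(y_1,\dots,y_n,-w_1,\dots,-w_m)$. Since the $U_k$ are monic,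
$$\det\big(U_{N-i}(v_j)\big)_{1\le i,j\le N}=\Delta(v)=(-1)^{\binom m2}\,\Delta(y)\,\Delta(w)\prod_{i,j}(y_i+w_j),$$
where the sign comes from the factors $(-w_i)-(-w_j)=-(w_i-w_j)$.

Expand the determinant by Laplace along the $y$-columns. A term is given by the set $A=\{a_1>\dots>a_n\}\subset\{0,\dots,N-1\}$ of degrees of the chosen rows, with complement $B=\{b_1>\dots>b_m\}$. Put
$$\lambda_i=a_i-(n-i),\qquad\tilde\lambda_j=b_j-(m-j).$$
Below $a_i$ there are $a_i$ numbers, of which $n-i$ lie in $A$; so $\lambda_i=\#\{b\in B:b<a_i\}$, and similarly $\tilde\lambda_j=\#\{a\in A:a<b_j\}$. Thus $A\mapsto\lambda$ is a bijection onto the partitions $\lambda\subset(m^n)$, that is, those with at most $n$ parts, all $\le m$. We have $a_i>b_j$ if and only if the $m-j+1$ numbers $b_j,\dots,b_m$ are all below $a_i$, that is, $\lambda_i\ge m-j+1$. Writing $\lambda^{\mathsf T}$ for the transposed partition, the number of $a\in A$ above $b_j$ is $\lambda^{\mathsf T}_{m+1-j}$, so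
$$\tilde\lambda_j=n-\lambda^{\mathsf T}_{m+1-j}.\tag{4}$$
In the same way $\tilde\lambda$ determines $\lambda$.

Now the signs. Rows are ordered by decreasing degree, so the Laplace sign is $(-1)^{\#\{(a,b):a<b\}}=(-1)^{|\tilde\lambda|}$. By (2) the $y$-minor is $\det(U_{a_i}(y_j))=\Delta(y)\,\mathrm{ch}\,V_\lambda(x)$. Since $U_b(-w)=(-1)^bU_b(w)$ and $\sum b_j=|\tilde\lambda|+\binom m2$, the $w$-minor is $(-1)^{|\tilde\lambda|+\binom m2}\Delta(w)\,\mathrm{ch}\,V_{\tilde\lambda}(z)$. All signs cancel, and dividing by $\Delta(y)\Delta(w)$ we get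
$$\prod_{i,j}(y_i+w_j)=\sum_{\lambda\subset(m^n)}\mathrm{ch}\,V_\lambda(x)\ \mathrm{ch}\,V_{\tilde\lambda}(z)\qquad(\mathrm{Sp}_{2n}\times\mathrm{Sp}_{2m}).\tag{5}$$
For $n=m=1$ this reads $y+w=y\cdot1+1\cdot w$: here $\lambda=(1)$ has $\tilde\lambda=(0)$, and $\lambda=(0)$ has $\tilde\lambda=(1)$.

**Step 2: tensor products become branching.** Split the $z$-variables into groups of sizes $m_1,m_2\ge1$ with $m_1+m_2=m$. The left side of (5) is the product of the left sides for the two groups. Apply (5) to the whole and to each group: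
$$\sum_{\lambda\subset(m^n)}\mathrm{ch}\,V_\lambda(x)\,\mathrm{ch}\,V_{\tilde\lambda}(z)=\sum_{\mu\subset(m_1^n),\ \nu\subset(m_2^n)}\mathrm{ch}\,V_\mu(x)\,\mathrm{ch}\,V_\nu(x)\ \mathrm{ch}\,V_{\tilde\mu}(z^{(1)})\,\mathrm{ch}\,V_{\tilde\nu}(z^{(2)}).$$
Here $\tilde\mu,\tilde\nu,\tilde\lambda$ are formed with $(n,m_1)$, $(n,m_2)$, $(n,m)$ respectively. Compare coefficients of $\mathrm{ch}\,V_\lambda(x)$, and then of $\mathrm{ch}\,V_{\tilde\mu}\,\mathrm{ch}\,V_{\tilde\nu}$; these characters are linearly independent, and $\mu\mapsto\tilde\mu$, $\nu\mapsto\tilde\nu$ are injective. The result: for $\mu\subset(m_1^n)$, $\nu\subset(m_2^n)$, $\lambda\subset(m^n)$, the multiplicity of $V_\lambda$ in $V_\mu\otimes V_\nu$ equals the multiplicity of $V_{\tilde\mu}\boxtimes V_{\tilde\nu}$ in $V_{\tilde\lambda}$ restricted to $\mathrm{Sp}_{2m_1}\times\mathrm{Sp}_{2m_2}\subset\mathrm{Sp}_{2m}$.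

**Step 3: branching is closed under addition.** Let $G=\mathrm{Sp}_{2m}$ and $H=\mathrm{Sp}_{2m_1}\times\mathrm{Sp}_{2m_2}$. We claim: if $V^H_{\eta_a}\subset V^G_{\kappa_a}|_H$ for $a=1,2$, then $V^H_{\eta_1+\eta_2}\subset V^G_{\kappa_1+\kappa_2}|_H$.

Let $B=TU$ be a Borel subgroup of $G$, and for dominant $\kappa$ let
$$M_\kappa=\{f\in\mathbb C[G]:f(gtu)=\kappa(t)f(g)\text{ for all }t\in T,\ u\in U\},$$
with $G$ acting by left translation. By Peter–Weyl, $\mathbb C[G]$ is the direct sum over irreducible $V$ of the spaces of functions $g\mapsto\xi(gv)$, $\xi\in V^*$, $v\in V$, with left translation acting on $\xi$ and right translation acting on $v$. The condition that defines $M_\kappa$ says that $v$ is a highest weight vector of weight $\kappa$. So $M_\kappa\cong(V^G_\kappa)^*\cong V^G_\kappa$, the last because $-1$ lies in the Weyl group of $\mathrm{Sp}$ and all its modules are self-dual.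

Clearly $M_{\kappa_1}M_{\kappa_2}\subset M_{\kappa_1+\kappa_2}$. Choose $H$-highest weight vectors $f_a\in M_{\kappa_a}$ of weight $\eta_a$. Since $G$ is connected, $\mathbb C[G]$ is a domain, so $f_1f_2\ne0$. Translations are ring automorphisms, so $f_1f_2$ is fixed by the unipotent radical of the Borel subgroup of $H$ and has weight $\eta_1+\eta_2$. It is an $H$-highest weight vector of that weight in $M_{\kappa_1+\kappa_2}\cong V^G_{\kappa_1+\kappa_2}$. This proves the claim.

**Step 4: translation back.** Let two triples as in Lemma 3 be given. Choose $m_1\ge1$ with $m_1\ge\mu^1_1,\mu^2_1$ and $m_2\ge1$ with $m_2\ge\nu^1_1,\nu^2_1$, and let $m=m_1+m_2$. Since $\lambda^a\le\mu^a+\nu^a$, we have $\lambda^a_1\le m$, so Step 2 applies to both triples *with the same pair* $H\subset G$: the module with highest weight $(\tilde\mu^a,\tilde\nu^a)$ occurs in $V^G_{\tilde\lambda^a}|_H$. By Step 3, the module with highest weight $(\tilde\mu^1+\tilde\mu^2,\tilde\nu^1+\tilde\nu^2)$ occurs in the restriction of the module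 with highest weight $\tilde\lambda^1+\tilde\lambda^2$. Now $(\lambda^1\cup\lambda^2)^{\mathsf T}=(\lambda^1)^{\mathsf T}+(\lambda^2)^{\mathsf T}$, so by (4)
$$(n_1+n_2)-(\lambda^1\cup\lambda^2)^{\mathsf T}_{m+1-j}=\tilde\lambda^1_j+\tilde\lambda^2_j.$$
That is, the dual of $\lambda^1\cup\lambda^2$, formed with $n_1+n_2$ and $m$, is $\tilde\lambda^1+\tilde\lambda^2$. The same holds for $\mu$ with $m_1$ and for $\nu$ with $m_2$. Step 2 for $\mathrm{Sp}_{2(n_1+n_2)}$, read backwards, gives the assertion. $\square$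

By iteration, row union holds for any finite number of triples.

## 8. Horn's inequalities for a staircase

For $I=\{i_1<\dots<i_t\}\subset[R]=\{1,\dots,R\}$ put $\tau(I)=(i_t-t,\dots,i_1-1)$, a partition. A triple $(I,J,K)$ of $t$-subsets of $[R]$, $1\le t<R$, is called a *Horn triple* if the Littlewood–Richardson coefficient $c^{\tau(K)}_{\tau(I)\tau(J)}$ is positive.

**Theorem H (Klyachko; Knutson–Tao saturation; see W. Fulton, Bull. AMS 37 (2000)).** Let $\lambda,\mu,\nu$ be dominant integral weights of $\mathrm{GL}_R$ with $|\lambda|=|\mu|+|\nu|$. Then $E_\lambda\subset E_\mu\otimes E_\nu$ if and only if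
$$\sum_{k\in K}\lambda_k\le\sum_{i\in I}\mu_i+\sum_{j\in J}\nu_j\quad\text{for all Horn triples }(I,J,K).$$

Negative entries are allowed. Indeed, replacing $(\lambda,\mu,\nu)$ by $(\lambda+(p+q)(1^R),\mu+p(1^R),\nu+q(1^R))$ tensors the modules with powers of $\det$ and adds $t(p+q)$ to both sides of each inequality. So the general case follows from that of partitions.

For example, for $t=1$ we have $\tau(\{i\})=(i-1)$, so the Horn triples are those with $k=i+j-1$. For $R=2$ the inequalities are $\lambda_1\le\mu_1+\nu_1$, $\lambda_2\le\mu_1+\nu_2$, $\lambda_2\le\mu_2+\nu_1$. Together with $|\lambda|=|\mu|+|\nu|$ they say that $\lambda_1-\lambda_2$ lies between $|(\mu_1-\mu_2)-(\nu_1-\nu_2)|$ and $(\mu_1-\mu_2)+(\nu_1-\nu_2)$, which is Clebsch–Gordan.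

**Why a staircase is good.** A list of all Horn triples is hard to handle, but we shall need only one consequence of the definition. Comparing sizes, $|\tau(K)|=|\tau(I)|+|\tau(J)|$, that is,
$$\sum I+\sum J=\sum K+\tfrac{t(t+1)}2.$$
Let $\delta=\delta_R=(R-1,\dots,1,0)$, so $\delta_i=R-i$, and let $D_t=S_t(\delta)=tR-\frac{t(t+1)}2$, with $D_0=0$. Then for every Horn triple
$$\sum_I\delta_i+\sum_J\delta_j=2tR-\sum K-\tfrac{t(t+1)}2=\sum_K\delta_k+D_t.\tag{6}$$
So for two staircases the right side of Horn's inequality depends on $K$ alone. It then suffices to prove an inequality for *all* subsets $K$, without asking which $K$ belong to Horn triples. The next lemma does this.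

Write $\omega_k=(1^k,0^{R-k})$ with $i$-th entry $\omega_k(i)$, and let $\varepsilon_i$ be the $i$-th unit vector.

**Lemma 4.** Let $0\le k\le R$, and let $\lambda$ be a dominant integral $\mathrm{GL}_R$-weight with $S_q(\lambda)\le S_q(2\delta+\omega_k)$ for $1\le q\le R$. Put $z=\lambda-\omega_k-\delta$. Then $\sum_{i\in K}z_i\le D_{|K|}$ for every $K\subset[R]$.

*Proof.* The hypothesis is the assertion for initial segments $K=[1,q]$. The point is that $z$ need not be decreasing, so we must show that an initial segment is nevertheless a worst case.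

**Step 1: local conditions at a maximizer.** Let $F(K)=\sum_{i\in K}z_i-D_{|K|}$. Among the maximizers of $F$ choose $K$ with $t=|K|$ minimal. Put
$$f(i)=z_i+R=\lambda_i-\omega_k(i)+i,\qquad\theta=2R-t.$$
Note that $D_t-D_{t-1}=R-t$. Removing $i\in K$ strictly decreases $F$, so $-z_i+(R-t)<0$; by integrality $z_i\ge R-t+1$, that is, $f(i)\ge\theta+1$ for $i\in K$. Adding $j\notin K$ does not increase $F$, so $z_j-(R-t-1)\le0$, that is, $f(j)\le\theta-1$ for $j\notin K$.

**Step 2: the shape of $K$.** Since $\lambda$ is decreasing, $f(i+1)-f(i)\le1$ for $i\ne k$, and $\le2$ for $i=k$. If $i\notin K$ and $i+1\in K$, then $f$ jumps by at least $2$; so $i=k$, and $f(k)=\theta-1$ exactly, because $f(k)\ge f(k+1)-2\ge\theta-1$. Hence a passage from outside $K$ to inside $K$ is possible at most once, between $k$ and $k+1$. So either $K=[1,q]$ for some $q\ge0$, or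
$$K=[1,a-1]\cup[k+1,q],\qquad1\le a\le k<q.$$

**Step 3: filling the gap.** In the second case we show that $[1,q]$ is a maximizer as well. For $i\in[a,k]$ the steps from $i$ to $k$ are each at most $1$, so $f(i)\ge f(k)-(k-i)=\theta-1-(k-i)$, that is, $z_i\ge R-t-1-(k-i)$. Let $g=k-a+1$ be the size of the gap; then $|[1,q]|=t+g$, and
$$F([1,q])-F(K)=\sum_{i=a}^kz_i-(D_{t+g}-D_t)\ \ge\ \sum_{l=0}^{g-1}(R-t-1-l)-(D_{t+g}-D_t)=0,$$
because $D_{t+g}-D_t=\delta_{t+1}+\dots+\delta_{t+g}=\sum_{l=0}^{g-1}(R-t-1-l)$.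

**Step 4: initial segments.** So $\max F=F([1,q])$ for some $q\ge0$. We have $F(\emptyset)=0$, and for $q\ge1$, $F([1,q])=S_q(\lambda)-\min(q,k)-2S_q(\delta)\le0$ by hypothesis. Hence $F\le0$ everywhere. $\square$

**Proposition 5.** Let $R\ge1$ and $0\le k\le R$. Let $\lambda$ be dominant integral for $\mathrm{GL}_R$ with $S_q(\lambda)\le S_q(2\delta)+\min(q,k)$ for $1\le q\le R$, with equality for $q=R$. Then

(a) $E_\lambda\subset E_\delta\otimes E_{\delta+\omega_k}$;

(b) if $k+1\le R$, then $E_\lambda\subset E_{\delta-\varepsilon_R}\otimes E_{\delta+\omega_{k+1}}$.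

*Proof.* We verify Horn's inequalities: (6) and Lemma 4 handle the staircases, and the small corrections are handled by the *necessity* part of Theorem H applied to a containment that we know.

**Step 1: a known containment.** Put $(\chi,\chi')=(0,\omega_k)$ in (a) and $(\chi,\chi')=(-\varepsilon_R,\omega_{k+1})$ in (b). Then $E_{\omega_k}\subset E_\chi\otimes E_{\chi'}$. In (a) this is trivial. In (b), with $U=\mathbb C^R$, it says $\Lambda^kU\subset U^*\otimes\Lambda^{k+1}U$: the contraction $U^*\otimes\Lambda^{k+1}U\to\Lambda^kU$ is equivariant and nonzero with irreducible target, so $\Lambda^kU$ is a direct summand. By the necessity part of Theorem H, $\sum_K\omega_k\le\sum_I\chi+\sum_J\chi'$ for all Horn triples.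

**Step 2: the inequalities.** For a Horn triple of $t$-subsets, by (6), Step 1 and Lemma 4,
$$\sum_I(\delta+\chi)+\sum_J(\delta+\chi')\ \ge\ \sum_K\delta+D_t+\sum_K\omega_k\ \ge\ \sum_K\lambda.$$
The last inequality is $\sum_K(\lambda-\omega_k-\delta)\le D_t$.

**Step 3: the sizes.** In both cases $|\chi|+|\chi'|=k$, so $|\lambda|=2|\delta|+k=|\delta+\chi|+|\delta+\chi'|$. The weights $\delta+\chi$ and $\delta+\chi'$ are dominant, so the sufficiency part of Theorem H gives the assertion. $\square$

Tensoring with powers of $\det$ gives, for every integer $c'$, the same statements with $\delta$ replaced by $\delta+c'(1^R)$ and $2\delta$ by $2\delta+2c'(1^R)$. We call this the proposition *shifted by $c'$*.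

## 9. Cutting the rows into blocks

We begin the proof of the "if" part of Theorem B. Let $\mu_j=n-j+c$, let $\lambda\le2\mu$ be dominant, and $s_k=S_k(2\mu)-S_k(\lambda)$ for $0\le k\le n$. By (1), $s_k\ge0$, $s_0=0$ and $s_n$ is even.

The purpose of this section is to cut $\{1,\dots,n\}$ into intervals inside which the deficit stays strictly above its final value. This makes $k=s_1-s_n$ of Section 5 positive in each block of size at least $2$.

Let $g_k=\min_{v\ge k}s_v$. It is nondecreasing in $k$, with $g_0=0=s_0$ and $g_n=s_n$. Let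
$$Z=\{k:s_k=g_k\}=\{0=z_0<z_1<\dots<z_M=n\}.$$
Block $h$ is $B_h=\{z_{h-1}+1,\dots,z_h\}$, with size $r_h$ and deficit $e_h=s_{z_h}-s_{z_{h-1}}=g_{z_h}-g_{z_{h-1}}\ge0$.

**Lemma 6.** With local sums $s^B_k=s_{z_{h-1}+k}-s_{z_{h-1}}$ in block $h$,
$$s^B_k>e_h\ \ (1\le k<r_h),\qquad s^B_{r_h}=e_h\ge0.\tag{7}$$

*Proof.* Let $z_{h-1}<v<z_h$. Take the largest $u\ge v$ with $s_u=g_v$. All later values are $>g_v$, so $g_u=s_u$ and $u\in Z$; hence $u\ge z_h$. Since $g$ is nondecreasing, $g_v\le g_{z_h}\le g_u=g_v$, so $g_v=g_{z_h}=s_{z_h}$. As $v\notin Z$, $s_v>g_v=s_{z_h}$. Subtract $s_{z_{h-1}}$. $\square$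

For $\lambda=(4,0,0)$, $\mu=(2,1,0)$: $s=(0,0,2,2)=g$ (indices $0,\dots,3$), so all blocks have size $1$ and the deficits are $0,2,0$. For $\lambda=(2,1,1)$: $s=(0,2,3,2)$, $g=(0,2,2,2)$, $Z=\{0,1,3\}$, so the blocks are $\{1\}$ with $e=2$ and $\{2,3\}$ with $e=0$. For $\lambda=(2,2,2)$: $s=(0,2,2,0)$ and there is a single block.

## 10. Carrying a parity from block to block

This section sets up the exchange of entries between neighbouring blocks, so that each block becomes a separate problem with the right parity.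

**The carry.** Let $\pi_h\in\{0,1\}$ be the parity of $e_1+\dots+e_h$. Then $\pi_0=0$, $\pi_M=0$ since $\sum e_h=s_n$ is even, and $e_h\equiv\pi_{h-1}+\pi_h\pmod2$. We call $\pi_{h-1}$ the incoming and $\pi_h$ the outgoing parity of block $h$.

**Positivity when the outgoing parity is $1$.** Suppose $\pi_h=1$ and put $q=z_h$. Then $h<M$, so $q<n$ and $\mu_q=n-q+c\ge1$. Also, the deficits after block $h$ have odd sum, so some $e_{h'}=\sum_{j\in B_{h'}}(2\mu_j-\lambda_j)$ with $h'>h$ is odd. Then $\sum_{j\in B_{h'}}\lambda_j$ is odd, hence some $\lambda_j$ with $j>q$ is positive, and $\lambda_q\ge1$.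

**The lists.** For each block we construct two lists $P^h,Q^h$ of $r_h$ nonnegative integers, each obtained from $\mu_{B_h}=(\mu_j)_{j\in B_h}$ as follows.

- If $\pi_{h-1}=1$, the first entry is *raised* by $1$ on exactly one of the two sides ($P$ or $Q$).
- If $\pi_h=1$, the last entry is *lowered* by $1$ on exactly one side.
- If $\pi_h=1$, the side raised in block $h+1$ is the side lowered in block $h$.
- If a block has size $1$ and $\pi_{h-1}=\pi_h=1$, raising and lowering are done on different sides.

Suppose $\pi_h=1$. On the side concerned, block $h$ contributes $\mu_{z_h}-1=\mu_{z_h+1}$ instead of $\mu_{z_h}$, and block $h+1$ contributes $\mu_{z_h+1}+1=\mu_{z_h}$ instead of $\mu_{z_h+1}$. The two blocks have just exchanged an entry. In a block of size at least $2$ the first and last entries are different, and for size $1$ the last rule keeps the changes apart, so the exchanges do not interfere. Therefore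
$$\bigcup_hP^h=\bigcup_hQ^h=\mu,\qquad\bigcup_h\lambda_{B_h}=\lambda.$$
By Lemma 3, the proof of Theorem B is reduced to the following statement, applied to the blocks one after another.

**Proposition 7.** Given the raised side (if $\pi_{h-1}=1$), one can choose the lowered side (if $\pi_h=1$) so that $(\lambda_{B_h};P^h,Q^h)\in\mathcal T_{r_h}$ and the rules above hold.

## 11. One block: Clebsch–Gordan for the first row, $\mathrm{GL}_R$ for the rest

We prove Proposition 7. Fix a block and number its entries locally: $\mu_1,\dots,\mu_r$ and $\lambda_1,\dots,\lambda_r$. Write $s_k$, $e$, $\pi_{\mathrm{in}}$, $\pi_{\mathrm{out}}$ for the local data and $c'=\mu_r\ge0$, so $\mu_j=c'+r-j$. If $\pi_{\mathrm{out}}=1$, then $c'\ge1$ and $\lambda_r\ge1$. By symmetry of $\otimes$ we call the two lists $X,Y$, with the raised side (if any) being $X$. Recall $e\equiv\pi_{\mathrm{in}}+\pi_{\mathrm{out}}$.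

**Step 1: blocks of size $1$.** Here $\lambda_1=2\mu_1-e$ with $e\ge0$, and Lemma 1 suffices.

- $\pi_{\mathrm{in}}=\pi_{\mathrm{out}}=0$: $(\lambda_1;\mu_1,\mu_1)$, since $\lambda_1$ is even and $0\le\lambda_1\le2\mu_1$.
- $\pi_{\mathrm{in}}=0,\pi_{\mathrm{out}}=1$: $(\lambda_1;\mu_1,\mu_1-1)$, since $\lambda_1$ is odd and $1\le\lambda_1\le2\mu_1-1$.
- $\pi_{\mathrm{in}}=1,\pi_{\mathrm{out}}=0$: $(\lambda_1;\mu_1+1,\mu_1)$, since $\lambda_1$ is odd and $1\le\lambda_1\le2\mu_1-1$.
- $\pi_{\mathrm{in}}=\pi_{\mathrm{out}}=1$, lowering $Y$: $(\lambda_1;\mu_1+1,\mu_1-1)$. The sum is $2\mu_1$ and the difference is $2$; $\lambda_1$ is even and $\lambda_1\ge1$, so $2\le\lambda_1\le2\mu_1$. Raising and lowering are on different sides, as the rules require.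

From now on $r\ge2$.

**Step 2: numerical bounds.** This step shows that the number $k_0=s_1-e$ is in the range needed. By (7), $k_0\ge1$. Since $\lambda_j\le\lambda_1$ and $\mu_j=\mu_1-(j-1)$,
$$2\mu_j-\lambda_j\ \ge\ 2\mu_1-2(j-1)-\lambda_1=s_1-2(j-1).$$
Summing over $2\le j\le m+1$,
$$s_{m+1}-s_1\ \ge\ m(s_1-m-1)\qquad(1\le m\le r-1).\tag{8}$$
For $m=r-1$ the left side is $e-s_1=-k_0$, so $-k_0\ge(r-1)(s_1-r)$. As $k_0\ge1$, this forces $s_1\le r-1$. Since $e\ge0$ and $\lambda_1=2\mu_1-s_1=2(c'+r-1)-s_1$, we have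
$$1\le k_0=s_1-e\le s_1\le r-1,\qquad\lambda_1\ge2c'+r-1.\tag{9}$$

**Step 3: the remaining rows satisfy the hypothesis of Proposition 5.** Let $R=r-1$ and $\bar\lambda=(\lambda_2,\dots,\lambda_r)$. Note $(\mu_2,\dots,\mu_r)=\delta_R+c'(1^R)$. For $1\le m\le R$,
$$S_m(\bar\lambda)-S_m\big(2\delta_R+2c'(1^R)\big)=-\sum_{j=2}^{m+1}(2\mu_j-\lambda_j)=s_1-s_{m+1}.$$
By (7) this is $\le s_1-e=k_0$, with equality at $m=R$. For $m\le k_0$ we have $m\le s_1$ by (9), and (8) gives $s_1-s_{m+1}\le m(m+1-s_1)\le m$. So the difference is at most $\min(m,k_0)$, with equality at $m=R$, where $\min(R,k_0)=k_0$. Thus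
$$\bar\lambda\text{ satisfies the hypothesis of Proposition 5, shifted by }c',\text{ with }k=k_0.\tag{10}$$

**Step 4: what remains after removing one entry.** For $0\le k\le r-1$, removing the entry $\mu_1-k=\mu_{k+1}$ from $\mu_B=(c'+r-1,\dots,c')$ leaves
$$(c'+r-1,\dots,c'+r-k,\ c'+r-2-k,\dots,c')=\delta_R+c'(1^R)+\omega_k.$$

**Step 5: the four regular subcases.** In each we give one triple of $\mathcal T_1$ using $\lambda_1$, one entry of $X$ and one entry of $Y$. The remaining entries of $X$ and $Y$, together with $\bar\lambda$, form a triple of $\mathcal T_R$ by (10), Proposition 5 and Lemma 2; all entries are nonnegative. Lemma 3 puts the two together in $\mathcal T_r$. The sums are computed from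
$$2\mu_1-k_0=(\lambda_1+s_1)-(s_1-e)=\lambda_1+e.$$

*Subcase $\pi_{\mathrm{in}}=\pi_{\mathrm{out}}=0$* ($e$ even). Here $X=Y=\mu_B$. Take $(\lambda_1;\mu_1,\mu_1-k_0)$. The sum is $\lambda_1+e\ge\lambda_1$, of the parity of $\lambda_1$, and the difference is $k_0\le r-1\le\lambda_1$ by (9). By Step 4 there remain $\delta_R+c'(1^R)$ and $\delta_R+c'(1^R)+\omega_{k_0}$. Use Proposition 5(a).

*Subcase $\pi_{\mathrm{in}}=1,\pi_{\mathrm{out}}=0$* ($e$ odd, so $e\ge1$ and $k_0\le s_1-1\le r-2$). Here $X=\mu_B+\varepsilon_1$, $Y=\mu_B$. Take $(\lambda_1;\mu_1+1,\mu_1-k_0)$. The sum is $\lambda_1+e+1$ with $e+1$ even, and the difference is $k_0+1\le r-1\le\lambda_1$. What remains is as before. Use Proposition 5(a).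

*Subcase $\pi_{\mathrm{in}}=0,\pi_{\mathrm{out}}=1$* ($e$ odd, so $e\ge1$ and $k_0+1\le r-1$; $c'\ge1$). Take $X=\mu_B-\varepsilon_r$, $Y=\mu_B$, and the triple $(\lambda_1;\mu_1,\mu_1-k_0-1)$. The sum is $\lambda_1+e-1\ge\lambda_1$ with $e-1$ even, and the difference is $k_0+1\le r-1\le\lambda_1$. There remain $\delta_R+c'(1^R)-\varepsilon_R$, which is nonnegative since $c'\ge1$, and $\delta_R+c'(1^R)+\omega_{k_0+1}$. Use Proposition 5(b), which applies since $k_0+1\le R$.

*Subcase $\pi_{\mathrm{in}}=\pi_{\mathrm{out}}=1$ and $k_0\le r-2$* ($e$ even, $c'\ge1$). Lower the raised side: $X=\mu_B+\varepsilon_1-\varepsilon_r$, $Y=\mu_B$. Take $(\lambda_1;\mu_1+1,\mu_1-k_0-1)$. The sum is $\lambda_1+e$, of the parity of $\lambda_1$, and the difference is $k_0+2\le r\le2c'+r-1\le\lambda_1$. There remain $\delta_R+c'(1^R)-\varepsilon_R$ and $\delta_R+c'(1^R)+\omega_{k_0+1}$. Use Proposition 5(b).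

**Step 6: the rectangular subcase $\pi_{\mathrm{in}}=\pi_{\mathrm{out}}=1$, $k_0=r-1$** ($c'\ge1$). The previous recipe breaks down, since there is no $\omega_{k_0+1}$ of length $R=k_0$. But here $\lambda_B$ is forced to be a rectangle. By (9), $r-1=k_0\le s_1\le r-1$, so $s_1=r-1$ and $e=0$. Then (8) with $m=r-1$ reads $-(r-1)\ge-(r-1)$, an equality. Since (8) was obtained by summing the inequalities $\lambda_j\le\lambda_1$ for $2\le j\le r$, each of them is an equality. So $\lambda_B=(t^r)$ with
$$t=2\mu_1-(r-1)=\mu_1+\mu_r=2c'+r-1.$$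
Lower the side that was not raised: $X=\mu_B+\varepsilon_1$, $Y=\mu_B-\varepsilon_r$. Consider the triples
$$(t;\ \mu_1+1,\ \mu_r-1),\qquad(t;\ \mu_j,\ \mu_{r+1-j})\quad(2\le j\le r).$$
All sums are $\mu_1+\mu_r=t$. The first difference is $r+1\le2c'+r-1=t$, because $c'\ge1$; the others are $|r+1-2j|\le r-1\le t$. So all these triples lie in $\mathcal T_1$. They use the entries $\mu_1+1,\mu_2,\dots,\mu_r$ of $X$ and $\mu_r-1,\mu_{r-1},\dots,\mu_1$ of $Y$, each exactly once. Lemma 3 gives $(\lambda_B;X,Y)\in\mathcal T_r$.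

By (9), $k_0\le r-1$, so all cases have been treated, and Proposition 7 is proved. With Section 10 we get $(\lambda;\mu,\mu)\in\mathcal T_n$, that is, $V_\lambda\subset V_\mu\otimes V_\mu$. This proves Theorem B. By Section 3 it proves Theorem A and Corollary C. $\blacksquare$

## 12. The construction for $\lambda=(7,5,5,1)$ in $V_\rho\otimes V_\rho$, $n=4$

This example goes through an odd block, the rectangular subcase, and another odd block. Take $n=4$, $c=1$, so $\mu=\rho=(4,3,2,1)$ and $2\mu=(8,6,4,2)$. For $\lambda=(7,5,5,1)$, with indices $0,\dots,4$,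
$$s=(0,1,2,1,2),\qquad g=(0,1,1,1,2),\qquad Z=\{0,1,3,4\}.$$
The blocks are $\{1\},\{2,3\},\{4\}$, with deficits $1,0,1$ and carries $\pi_0=0$, $\pi_1=1$, $\pi_2=1$, $\pi_3=0$.

Block $\{1\}$ has outgoing parity $1$. Lower on side $Q$: $P^1=(4)$, $Q^1=(3)$, and $(7;4,3)\in\mathcal T_1$.

Block $\{2,3\}$ has $\mu_B=(3,2)$, $\lambda_B=(5,5)$, $c'=2$, $r=2$, local $s_1=1$, $e=0$, so $k_0=1=r-1$, and both parities are $1$: this is the rectangular subcase. The raised side is $Q$, so we lower $P$: $Q^2=(4,2)$, $P^2=(3,1)$. The triples $(5;1,4)$ and $(5;3,2)$, written with the $P$-entry first, lie in $\mathcal T_1$.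

Block $\{4\}$ has $\mu_B=(1)$, $\lambda_B=(1)$, $e=1$, incoming parity $1$. The side lowered in the previous block is $P$, so $P$ is raised: $P^3=(2)$, $Q^3=(1)$, and $(1;2,1)\in\mathcal T_1$.

The unions are $P=\{4,3,1,2\}$ and $Q=\{3,4,2,1\}$, both equal to $\mu$. Row union gives $V_{(7,5,5,1)}\subset V_\rho\otimes V_\rho$, hence also $V_{(7,5,5,1)}\subset\Lambda\,\mathfrak{sp}_8$.
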